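\title{Coloring the graph of large distances of a convex polygon}

\begin{abstract}
Let $S$ be the vertex set of a convex polygon, and let $G(S,k)$ be the graph on
$S$ that joins two points when their distance is one of the $k$ largest
distances determined by $S$. We prove the conjecture that the chromatic number
of $G(S,k)$ is at most $2k+1$. In fact $S$ can be cut into at most $2k+1$
intervals of consecutive vertices, each independent in $G(S,k)$. The bound is
attained by the regular $(2k+1)$-gon. The proof is elementary, and it also gives
a sharp strengthening of Altman's theorem on the number of distances in a convex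
polygon.
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $S$ be a finite set of points in the plane, and let $d_1>d_2>\cdots$ be the
different distances between points of $S$. For an integer $k\ge1$ let $G(S,k)$
be the graph with vertex set $S$ in which two points are joined if their
distance is at least $d_k$; if $S$ determines fewer than $k$ distances, every
pair is joined. Thus $G(S,1)$ records the diameters of $S$, and the graph gains
edges as $k$ grows until it is complete. A set of vertices of a graph is
\emph{independent} if no two of its members are joined, and the chromatic number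
$\chi$ is the least number of independent sets into which the vertex set can be
partitioned. So $\chi(G(S,k))$ is the least number of parts into which $S$ can be
split so that none of the $k$ largest distances occurs inside a part.

We consider the case where $S$ is the vertex set of a convex polygon, and ask
how large $\chi(G(S,k))$ can be for fixed $k$. The regular $n$-gon inscribed in
the unit circle has the distances $2\sin(\pi j/n)$ for
$1\le j\le\lfloor n/2\rfloor$. For $n=2k+1$ these are $k$ distances, so $G(S,k)$
is the complete graph $K_{2k+1}$ and $\chi(G(S,k))=2k+1$. No larger complete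
graph can occur. Altman proved a conjecture of Erd\H{o}s, that the vertices of a
convex $n$-gon determine at least $\lfloor n/2\rfloor$ distances. A complete
subgraph of $G(S,k)$ on $2k+2$ vertices would be the vertex set of a convex
$(2k+2)$-gon with at most $k$ distances, and Altman's theorem demands $k+1$.
This suggests the following conjecture, posed in \cite{graph}: \emph{for fixed
$k$ and every $n$, if $S$ is the vertex set of a convex $n$-gon, then
$\chi(G(S,k))\le 2k+1$.} A bound on complete subgraphs does not by itself bound
the chromatic number by the same quantity: for the regular pentagon, $G(S,1)$ is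
the $5$-cycle formed by the diagonals, which has no triangle and needs three
colors.

We prove the conjecture in a stronger form. Throughout, a convex polygon has at
least three vertices and all its angles are less than $\pi$, and an
\emph{interval} is a set of cyclically consecutive vertices.

\begin{theorem}\label{thm:color}
Let $S$ be the vertex set of a convex polygon and let $k\ge1$. Then $S$ can be
partitioned into at most $2k+1$ intervals, each independent in $G(S,k)$. In
particular $\chi(G(S,k))\le 2k+1$.
\end{theorem}

The regular $(2k+1)$-gon shows that the bound is attained for every $k$. The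
proof does not use Altman's theorem, and Theorem~\ref{thm:color} leads to a
strengthening of it. Let $\delta>0$. A \emph{cyclic $\delta$-chain of length
$t$} is a family of arcs $A_1,\dots,A_t$ of the boundary of the polygon, where
$A_j$ runs clockwise from $x_j\in S$ to $y_j\in S$, $x_j\ne y_j$, such that no two
of the arcs share a side of the polygon and $|x_jy_j|\ge\delta$ for all $j$.
Common endpoints are allowed, and the chain may close up around the polygon.

\begin{theorem}\label{thm:cyclic}
Let $S$ be the vertex set of a convex polygon, let $\delta>0$, and suppose that
exactly $k\ge1$ of the different distances of $S$ are at least $\delta$. Then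
every cyclic $\delta$-chain has length $t\le 2k+1$. Equivalently, a cyclic
$\delta$-chain of length $t$ forces at least $\lfloor t/2\rfloor$ different
distances that are at least $\delta$.
\end{theorem}

\begin{corollary}\label{cor:altman}
A convex $n$-gon determines at least $\lfloor n/2\rfloor$ different distances
that are not smaller than its shortest side.
\end{corollary}

The corollary contains Altman's theorem, and the regular $n$-gon shows that it
is sharp for all $n$. It discards the diagonals that are shorter than every
side, such as the short diagonal of a thin rhombus.

\begin{remark}[convexity is needed]\label{rem:convex}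
Let $S$ consist of the $12$ points $(i,j,l)\in\{0,1,2,3\}^3$ in the plane
$i+j+l=4$. The difference of two of them is a nonzero integer vector with
coordinate sum $0$ and entries of absolute value at most $3$. Up to order and
sign it is one of $(1,-1,0)$, $(2,-1,-1)$, $(2,-2,0)$, $(3,-2,-1)$, $(3,-3,0)$.
So $S$ determines at most five distances, $G(S,5)=K_{12}$, and
$\chi(G(S,5))=12>2\cdot5+1$.
\end{remark}

The proof cuts the polygon along a diameter $PQ$ into two lists of vertices.
A greedy procedure splits a list into few independent intervals unless the list
contains many edges of $G(S,k)$ one after another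
(Section~\ref{sec:greedy}). The geometric core is that a chord on one side of
$PQ$ becomes shorter when a suitable one of its two ends is moved inward
(Section~\ref{sec:shrink}). It follows that $t$ successive edges on one side of
$PQ$ produce $t$ different large distances (Section~\ref{sec:chains}). This gives
$2k+2$ intervals at once, and a study of the extremal case saves one
(Section~\ref{sec:proof}). Section~\ref{sec:cyclic} deduces
Theorem~\ref{thm:cyclic}.

\section{Chains, greedy cutting, and the case $k=1$}\label{sec:greedy}

Fix the vertex set $S$ of a convex polygon and $k\ge1$. If $S$ determines only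
$k'<k$ distances, then $G(S,k)$ and $G(S,k')$ are both complete, and
Theorem~\ref{thm:color} for $k'$ gives it for $k$. So we assume that $S$
determines at least $k$ distances. A pair of vertices is \emph{long} if its
distance is at least $d_k$, and it is a \emph{diameter} if its distance is $d_1$.
The long pairs are the edges of $G(S,k)$, and exactly $k$ different distances
occur among them.

We use three facts of plane geometry. In a triangle, one side is at least as
long as another if and only if the opposite angles are in the same relation; in
particular, an angle opposite a side that is not strictly the longest is acute.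
Any three or more vertices of a convex polygon, taken in clockwise order, are
the vertices of a convex polygon in clockwise order. The exterior angles of a
convex polygon are positive and add up to $2\pi$.

\begin{lemma}[quadrilateral inequality]\label{lem:quad}
If $W,X,Y,Z\in S$ are distinct and lie in this cyclic order, then
$|WX|+|YZ|<|WY|+|XZ|$. In particular $WX$ and $YZ$ are not both diameters.
\end{lemma}

\begin{proof}
The diagonals $WY$ and $XZ$ of the convex quadrilateral $WXYZ$ cross at an inner
point $O$, which lies on neither of the lines $WX$ and $YZ$. Add
$|WX|<|WO|+|OX|$ and $|YZ|<|YO|+|OZ|$. The right side of the resulting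
inequality is at most $2d_1$, which gives the last claim.
\end{proof}

A \emph{list} is an interval of $S$ ordered by clockwise traversal from a first
to a last vertex; we write $<$ for this order. The obstruction to cutting a list
into few independent intervals is a sequence of long pairs that follow one
another, since a cut is needed inside each of them. A \emph{$t$-chain} in a list
is a sequence
\[
x_1<y_1\le x_2<y_2\le\dots\le x_t<y_t
\]
of its members in which every pair $x_jy_j$ is long. Its \emph{end pair} is
$(x_1,y_t)$. Deleting the first or the last pair of a $t$-chain leaves a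
$(t-1)$-chain. Chains are the only obstruction.

\begin{lemma}[greedy cutting]\label{lem:greedy}
Let $r\ge0$. A list that contains no $(r+1)$-chain can be partitioned into at
most $r+1$ independent intervals.
\end{lemma}

\begin{proof}
Let $I_1$ be the longest independent initial segment of the list, let $I_2$ be
the longest independent segment that starts at the next vertex, and so on, until
the list is exhausted by $I_1,\dots,I_m$. For $j<m$ let $y_j$ be the first vertex
of $I_{j+1}$. Since $I_j\cup\{y_j\}$ is not independent, some $x_j\in I_j$ forms a
long pair with $y_j$. We have $y_j\le x_{j+1}$ because $x_{j+1}\in I_{j+1}$. So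
$x_1<y_1\le\dots\le x_{m-1}<y_{m-1}$ is an $(m-1)$-chain, and $m-1\le r$.
\end{proof}

From now on $PQ$ is a fixed diameter of $S$. Let $\Lambda$ be the list that runs
from $P$ to $Q$ and $\Lambda'$ the list that runs from $Q$ to $P$, both with their
endpoints. Exchanging the names $P$ and $Q$ exchanges the two lists, so every
statement proved for $\Lambda$ holds for $\Lambda'$ with $(Q,P)$ in place of
$(P,Q)$.

\begin{example}[$k=1$]\label{ex:one}
Here the long pairs are the diameters. By Lemma~\ref{lem:quad}, a diameter with
both ends in $\Lambda$, or both in $\Lambda'$, contains $P$ or $Q$. So the four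
intervals $\{P\}$, $\Lambda\setminus\{P,Q\}$, $\{Q\}$, $\Lambda'\setminus\{P,Q\}$
are independent, and we have to save one. If $\Lambda$ has no $2$-chain,
Lemma~\ref{lem:greedy} cuts $\Lambda$ into two independent intervals instead of
three. Suppose that $\Lambda$ has a $2$-chain $x_1<y_1\le x_2<y_2$. The diameter
$x_1y_1$ misses $Q$, so $x_1=P$, and $R=y_1$ satisfies $P<R<Q$. This second
diameter $PR$ helps on the other side: for $x'<y'$ in $\Lambda'\setminus\{P\}$ the
vertices $P,R,x',y'$ are distinct and in cyclic order, so $x'y'$ is not a
diameter. Hence $\{P\}$, $\Lambda\setminus\{P,Q\}$ and $\Lambda'\setminus\{P\}$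
are three independent intervals that cover $S$.
\end{example}

The general proof follows this pattern. What it needs is a bound for the length
of a chain in $\Lambda$, and the knowledge that a chain of extremal length has a
diameter as its end pair. For $k\ge2$ this is where the difficulty lies, because
the long pairs of a chain may all have the same length. In the regular
$(2k+1)$-gon $v_0v_1\dots v_{2k}$, the sides $v_0v_1,\dots,v_{t-1}v_t$ form a
$t$-chain with a single distance. The reason that only $k$ large distances leave
little room for chains is seen in other chords: for $t\le k$ we have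
$|v_0v_t|>|v_0v_{t-1}|>\dots>|v_0v_1|$. We want such a decreasing sequence of
nested chords in every convex polygon.

\section{Shrinking a chord on one side of a diameter}\label{sec:shrink}

Moving a prescribed end of a chord inward need not shorten it. Take an
equilateral triangle $PvQ$ and a fourth vertex $b$ just outside the midpoint of
the side $vQ$, so that $\Lambda$ is $P<v<b<Q$. Then $|Pv|>|Pb|$, although
$|vb|<|Pb|$. What is true is that one of the two ends can always be moved.

\begin{lemma}[shrinking lemma]\label{lem:shrink}
Let $a<b$ be vertices of $\Lambda$ with $(a,b)\ne(P,Q)$, and let $a'$ and $b'$ be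
vertices of $\Lambda$ strictly between $a$ and $b$, equal or in either order.
Then $|a'b|<|ab|$ or $|ab'|<|ab|$.
\end{lemma}

Both hypotheses are needed. For $(a,b)=(P,Q)$ the conclusion fails in an
equilateral triangle with apex $a'=b'$. For an arc that is not contained in one
side of a diameter it fails in an isosceles triangle with a short base $ab$ and
apex $a'=b'$.

The proof compares directions of chords. Since $PQ$ is a diameter, the boundary
turns by less than $\pi$ along $\Lambda$, and so directions can be compared as
real numbers. Choose coordinates with $P$ at the origin and $Q$ on the positive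
$x$-axis. The inner vertices of $\Lambda$ then lie in the upper half-plane.

\begin{lemma}[directions of chords]\label{lem:dir}
For $X<Y$ in $\Lambda$ the vector $Y-X$ has a direction angle
$\theta(XY)\in(-\pi/2,\pi/2)$. For $X<Y<Z$ in $\Lambda$,
\begin{equation}\label{eq:mono}
\theta(XY)>\theta(XZ)>\theta(YZ),
\end{equation}
and $\angle YXZ=\theta(XY)-\theta(XZ)$, $\angle XZY=\theta(XZ)-\theta(YZ)$.
\end{lemma}

\begin{proof}
Let $\Lambda$ be $P=v_0<v_1<\dots<v_m=Q$. If $m=1$ there is nothing to prove, so
let $m\ge2$. Put $\gamma_P=\angle v_1PQ$ and $\gamma_Q=\angle v_{m-1}QP$. In the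
triangle $Pv_1Q$ the side $v_1Q$ is at most $PQ$, so $\gamma_P<\pi/2$; in the
triangle $Pv_{m-1}Q$ the side $Pv_{m-1}$ is at most $PQ$, so $\gamma_Q<\pi/2$. The
convex polygon $v_0v_1\dots v_m$ has exterior angles $\pi-\gamma_P$ at $P$ and
$\pi-\gamma_Q$ at $Q$, so its exterior angles at $v_1,\dots,v_{m-1}$ add up to
$\gamma_P+\gamma_Q$. The side $v_0v_1$ has direction angle $\gamma_P$, and at each
$v_i$ the direction angle drops by the exterior angle. So the direction angles of
the vectors $v_i-v_{i-1}$ decrease from $\gamma_P$ to $-\gamma_Q$, and all these
vectors have positive first coordinate. The same holds for their sums $Y-X$,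
which proves the first claim.

For two vectors $u,w$ with direction angles $\varphi,\psi\in(-\pi/2,\pi/2)$ we
have $\det(u,w)=|u||w|\sin(\psi-\varphi)$ with $|\psi-\varphi|<\pi$. So
$\det(u,w)<0$ if and only if $\psi<\varphi$, and the angle between $u$ and $w$ is
$|\psi-\varphi|$. The triangle $XYZ$ is oriented clockwise, that is,
$\det(Y-X,Z-X)<0$, and $\det(Z-X,Z-Y)=\det(Y-X,Z-X)$. This gives
\eqref{eq:mono}. Finally, $\angle YXZ$ is the angle between $Y-X$ and $Z-X$, and
$\angle XZY$ is the angle between $Z-X$ and $Z-Y$.
\end{proof}

The idea behind Lemma~\ref{lem:shrink} is visible when $b=Q$, $a\ne P$ and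
$a'=b'=v$. Suppose that $aQ$ is a shortest side of the triangle $avQ$. Then the
angle at $v$ is at most $\pi/3$, so the path $a,v,Q$ turns by at least $2\pi/3$ at
$v$. The path $P,a,v$ turns further in the same sense. Hence the vectors $a-P$
and $Q-v$ form an angle between $2\pi/3$ and $\pi$, and $(a-P)\cdot(Q-v)<0$. On
the other hand $|Pv|\le|PQ|$ and $|av|\ge|aQ|$ put $P$ on the side of $v$ and $a$
on the side of $Q$ of the perpendicular bisector of $vQ$, which means that
$(a-P)\cdot(Q-v)\ge0$. This is a contradiction.

When $b\neq Q$, the diameter condition does not compare $|Pb'|$ with $|Pb|$. It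
compares $|Pb'|$ with $|PQ|$, and $Q$ is not on the line $b'b$. We therefore
rotate $Q$ about $b$ onto that line (Figure~\ref{fig:shrink}). The bisector that
confines $P$ is then shifted by $|bQ|/2$, and the argument yields only
$|Pa|<|bQ|$. The mirror image of the argument yields the opposite inequality.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.05]
\coordinate (P) at (0,0);
\coordinate (a) at (0.5,1.6);
\coordinate (a1) at (1.6,3.0);
\coordinate (b1) at (4.0,3.4);
\coordinate (b) at (5.3,2.0);
\coordinate (Q) at (6,0);
\coordinate (Q1) at (6.742,0.447);
\draw[thick] (P)--(a)--(a1)--(b1)--(b)--(Q)--(P);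
\draw (a)--(b);
\draw[dotted] (a)--(b1) (a1)--(b);
\draw[dashed] (b)--(Q1) (P)--(Q1);
\foreach \x in {P,a,a1,b1,b,Q,Q1} \fill (\x) circle (1.4pt);
\node[below left] at (P) {$P$};
\node[left] at (a) {$a$};
\node[above left] at (a1) {$a'$};
\node[above right] at (b1) {$b'$};
\node[above right] at (b) {$b$};
\node[below] at (Q) {$Q$};
\node[right] at (Q1) {$Q'$};
\node[left] at (0.25,0.8) {$p$};
\node[left] at (5.65,1.0) {$q$};
\node[right] at (6.05,1.35) {$q$};
\end{tikzpicture}
\caption{Vertices $P<a<a'<b'<b<Q$ of a convex polygon above a diameter $PQ$.
Lemma~\ref{lem:shrink} says that one of the dotted chords is shorter than $ab$.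
The auxiliary point $Q'$ lies on the line $b'b$ beyond $b$ with $|bQ'|=|bQ|=q$;
it is farther from $P$ than $Q$ is.}
\label{fig:shrink}
\end{figure}

\begin{proof}[Proof of Lemma~\ref{lem:shrink}]
Suppose, for a contradiction, that
\begin{equation}\label{eq:assume}
|a'b|\ge|ab|\qquad\text{and}\qquad|ab'|\ge|ab|.
\end{equation}
We first treat the main case $a'\le b'$, in three steps.

\emph{Step 1: the boundary turns by at least $2\pi/3$ from $aa'$ to $b'b$.} Put
\[
\alpha=\angle a'ab=\theta(aa')-\theta(ab),\qquad
\beta=\angle abb'=\theta(ab)-\theta(b'b).
\]
Since $a'\le b'$, \eqref{eq:mono} gives $\theta(a'b)\ge\theta(b'b)$ and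
$\theta(ab')\le\theta(aa')$. Hence $\angle aba'=\theta(ab)-\theta(a'b)\le\beta$ and
$\angle b'ab=\theta(ab')-\theta(ab)\le\alpha$. In the triangle $aa'b$ we have
$|a'b|\ge|ab|$, so
$\alpha\ge\angle aa'b=\pi-\alpha-\angle aba'\ge\pi-\alpha-\beta$. In the triangle
$ab'b$ we have $|ab'|\ge|ab|$, so
$\beta\ge\angle ab'b=\pi-\beta-\angle b'ab\ge\pi-\alpha-\beta$. Adding the two
inequalities gives $3(\alpha+\beta)\ge2\pi$, that is,
\begin{equation}\label{eq:turn}
\theta(aa')-\theta(b'b)=\alpha+\beta\ge 2\pi/3 .
\end{equation}

\emph{Step 2: with $p=|Pa|\ge0$ and $q=|bQ|\ge0$, if $a\ne P$ then $p<q$.} Let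
$\ell=|b'b|$, let $g=(b-b')/\ell$ be the unit vector with direction angle
$\theta(b'b)$, and let $s(X)=(X-b')\cdot g$ be the coordinate along the line
$b'b$. For the point $Y=b'+rg$ with $r>0$ and any point $X$,
\begin{equation}\label{eq:bisector}
|Xb'|^2-|XY|^2=s(X)^2-(s(X)-r)^2=r\,(2s(X)-r).
\end{equation}
For $X=a$ and $Y=b$, the inequality $|ab'|\ge|ab|$ gives $s(a)\ge\ell/2$.

Let $Q'=b+qg=b'+(\ell+q)g$. We claim that $|PQ'|\ge|PQ|$. If $q=0$ then $Q'=Q$.
If $q>0$, expand the squares of $Q-P=(b-P)+(Q-b)$ and $Q'-P=(b-P)+qg$:
\begin{align*}
|PQ|^2&=|Pb|^2+q^2+2q|Pb|\cos\bigl(\theta(Pb)-\theta(bQ)\bigr),\\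
|PQ'|^2&=|Pb|^2+q^2+2q|Pb|\cos\bigl(\theta(Pb)-\theta(b'b)\bigr).
\end{align*}
By \eqref{eq:mono} for $P<b'<b$ and for $b'<b<Q$ we have
$0<\theta(Pb)-\theta(b'b)<\theta(Pb)-\theta(bQ)<\pi$, and the cosine decreases on
$[0,\pi]$. This proves the claim. Since $PQ$ is a diameter,
$|Pb'|\le|PQ|\le|PQ'|$, and \eqref{eq:bisector} with $X=P$, $Y=Q'$ gives
$s(P)\le(\ell+q)/2$. Therefore
\[
(a-P)\cdot g=s(a)-s(P)\ge-q/2 .
\]
On the other hand $(a-P)\cdot g=p\cos\omega$ with $\omega=\theta(Pa)-\theta(b'b)$.
By \eqref{eq:mono} for $P<a<a'$ and by \eqref{eq:turn} we have $\omega>2\pi/3$, and
$\omega<\pi$ because both direction angles lie in $(-\pi/2,\pi/2)$. So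
$\cos\omega<-1/2$, and $p>0$ gives $-p/2>p\cos\omega\ge-q/2$. Thus $p<q$.

\emph{Step 3: the contradiction.} Reflect the polygon in the perpendicular
bisector of $PQ$. The images of $Q,b,b',a',a,P$ lie in this clockwise order on
one side of a diameter, and they satisfy \eqref{eq:assume} in the roles of
$P,a,a',b',b,Q$. Step 2 for the reflected polygon says: if $b\ne Q$ then $q<p$.
Now if $a\ne P$, then $p<q$, so $q>0$, so $b\ne Q$ and $q<p$, which is absurd.
If $a=P$, then $b\ne Q$ because $(a,b)\ne(P,Q)$, and $q<p=0$ is absurd as well.
This proves the lemma when $a'\le b'$.

It remains to treat the case $b'<a'$, which reduces to the main case with the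
two inner vertices equal. Applied to the single vertex $b'$, the main case gives
$|b'b|<|ab|$ or $|ab'|<|ab|$, and \eqref{eq:assume} excludes the second
alternative. Applied to $a'$, it gives $|a'b|<|ab|$ or $|aa'|<|ab|$, and
\eqref{eq:assume} excludes the first. Lemma~\ref{lem:quad} for $a,b',a',b$ now
yields
\[
2|ab|\le|ab'|+|a'b|<|aa'|+|b'b|<2|ab|,
\]
a contradiction.
\end{proof}

\section{Chains on one side of a diameter}\label{sec:chains}

We apply the shrinking lemma to the end pair of a chain. Whichever end can be
moved inward, we move it past one long pair of the chain. After $t-1$ steps a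
single long pair remains, so all chords met on the way are long.

\begin{lemma}[chain lemma]\label{lem:chain}
Let $x_1<y_1\le\dots\le x_t<y_t$ be a $t$-chain in $\Lambda$, $t\ge1$, whose end
pair is not $(P,Q)$. Then $S$ has distances $c_1>c_2>\dots>c_t\ge d_k$ with
$c_1=|x_1y_t|$. Consequently $t\le k$, and if $t=k$ then $x_1y_k$ is a diameter.
\end{lemma}

\begin{proof}
We use induction on $t$. For $t=1$ take $c_1=|x_1y_1|\ge d_k$. Let $t\ge2$. The
vertices $x_2$ and $y_{t-1}$ lie strictly between $x_1$ and $y_t$, because
$x_1<y_1\le x_2<y_2\le y_t$ and $x_1\le x_{t-1}<y_{t-1}\le x_t<y_t$.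
Lemma~\ref{lem:shrink} with $a=x_1$, $a'=x_2$, $b'=y_{t-1}$, $b=y_t$ gives
$|x_2y_t|<|x_1y_t|$ or $|x_1y_{t-1}|<|x_1y_t|$. (The order $b'<a'$ can occur only
for $t=2$.) In the first case delete the first pair of the chain, in the second
case the last pair. The remaining $(t-1)$-chain has an end pair at distance less
than $c_1=|x_1y_t|\le d_1$, so this end pair is not $(P,Q)$. The induction
hypothesis gives distances $c_2>\dots>c_t\ge d_k$, where $c_2<c_1$ is the
distance of the new end pair.

Only the $k$ distances $d_1,\dots,d_k$ are at least $d_k$. So $t\le k$, and for
$t=k$ we have $c_j=d_j$ for all $j$, in particular $c_1=d_1$.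
\end{proof}

The exception for the end pair $(P,Q)$ is real. In the regular $(2k+1)$-gon
$v_0\dots v_{2k}$ take $P=v_0$ and $Q=v_{k+1}$. The $k+1$ sides in $\Lambda$ form a
$(k+1)$-chain with end pair $(P,Q)$. Its first $k$ pairs form a $k$-chain whose
end pair $v_0v_k$ is a second diameter, as the lemma predicts.

\section{Proof of Theorem~\ref{thm:color}}\label{sec:proof}

The lists $\Lambda\setminus\{Q\}$ and $\Lambda'\setminus\{P\}$ partition $S$, and
by Lemma~\ref{lem:chain} neither contains a $(k+1)$-chain. Greedy cutting gives
$2(k+1)$ independent intervals, one too many. To save an interval we must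
exclude $k$-chains from one of two complementary lists. A $k$-chain in $\Lambda'$
produces a diameter, which is impossible if the first list contains a diameter
with two other endpoints. We distribute $P$ and $Q$ so that this happens.

\begin{proof}[Proof of Theorem~\ref{thm:color}]
\emph{Case A: $\Lambda$ contains no $(k+1)$-chain.} By Lemma~\ref{lem:greedy},
$\Lambda$ splits into at most $k+1$ independent intervals. Suppose that
$\Lambda'\setminus\{P,Q\}$ contains a $k$-chain, with end pair $(x',y')$. This pair
is not $(Q,P)$, so $x'y'$ is a diameter by Lemma~\ref{lem:chain} for $\Lambda'$.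
The vertices $P,Q,x',y'$ are distinct and in cyclic order, so the diameters $PQ$
and $x'y'$ contradict Lemma~\ref{lem:quad}. Hence $\Lambda'\setminus\{P,Q\}$ has no
$k$-chain and splits into at most $k$ independent intervals. The two lists
partition $S$, and the total is at most $2k+1$.

\emph{Case B: $\Lambda$ contains a $(k+1)$-chain
$x_1<y_1\le\dots\le x_{k+1}<y_{k+1}$.} By Lemma~\ref{lem:chain} its end pair is
$(P,Q)$. Put $R=y_k$. Then $P=x_1<R\le x_{k+1}<Q$. The first $k$ pairs form a
$k$-chain with end pair $(P,R)\ne(P,Q)$, so $PR$ is a diameter by
Lemma~\ref{lem:chain}.

A chain in $\Lambda\setminus\{Q\}$ has an end pair different from $(P,Q)$, so it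
has length at most $k$, and $\Lambda\setminus\{Q\}$ splits into at most $k+1$
independent intervals. Suppose that $\Lambda'\setminus\{P\}$ contains a $k$-chain,
with end pair $(x',y')$. Since $y'\neq P$, Lemma~\ref{lem:chain} for $\Lambda'$
shows that $x'y'$ is a diameter. We have $P<R<Q$ in $\Lambda$ and $Q\le x'<y'<P$ in
$\Lambda'$, so $P,R,x',y'$ are distinct and in cyclic order, and the diameters
$PR$ and $x'y'$ contradict Lemma~\ref{lem:quad}. Hence $\Lambda'\setminus\{P\}$
splits into at most $k$ independent intervals, and again the total is at most
$2k+1$.
\end{proof}

\section{Cyclic chains and Altman's theorem}\label{sec:cyclic}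

Theorem~\ref{thm:color} colors by intervals, and a partition into intervals is
given by the sides of the polygon at which it cuts. Every arc with long
endpoints must contain such a side. This bounds the number of arcs that share
no side.

\begin{proof}[Proof of Theorem~\ref{thm:cyclic}]
The distances that are at least $\delta$ are $d_1,\dots,d_k$, so two vertices are
at distance at least $\delta$ exactly when they are joined in $G(S,k)$. By
Theorem~\ref{thm:color}, $S$ is partitioned into $m\le2k+1$ independent
intervals. Call a side of the polygon \emph{cut} if its ends lie in different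
intervals. A cut side runs clockwise from the last vertex of an interval, so
there are at most $m$ cut sides. Let $A_1,\dots,A_t$ be a cyclic $\delta$-chain.
The ends $x_j$ and $y_j$ of $A_j$ are joined in $G(S,k)$, so they lie in different
intervals, and some side on the way from $x_j$ to $y_j$ along $A_j$ is cut. No two
arcs share a side, so $t\le m\le 2k+1$.

For integers $t$ and $k$, the inequality $t\le2k+1$ holds if and only if
$k\ge\lceil(t-1)/2\rceil=\lfloor t/2\rfloor$. This is the second formulation.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:altman}]
Let $\delta$ be the length of the shortest side. The $n$ sides, each regarded as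
an arc, form a cyclic $\delta$-chain of length $n$. Apply
Theorem~\ref{thm:cyclic}.
\end{proof}

\begin{remark}\label{rem:converse}
In the other direction, Theorem~\ref{thm:cyclic} and greedy cutting recover
Theorem~\ref{thm:color} only up to one interval. List all vertices clockwise
from an arbitrary starting point. A chain in this list is a cyclic $d_k$-chain,
so there is no $(2k+2)$-chain, and Lemma~\ref{lem:greedy} gives at most $2k+2$
independent intervals. Such a loss is inherent in families of arcs on a cycle:
on a triangle, the three arcs of two sides each pairwise share a side, yet no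
single side lies in all three.
\end{remark}

\begin{thebibliography}{1}

\bibitem{graph}
\emph{On The Graph Of},
\texttt{http://www.renyi.hu/\%7Ep\_erdos/1986-19.pdf}.

\end{thebibliography}
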